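
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The Borel formula for torus actions on\\ $\mathbb F_p$-cohomology manifolds}


\begin{abstract}
Let a torus $T$ act on a connected $\mathbb F_p$-cohomology manifold $X$, where $p$ is a prime, and let $F^1$ be a component of the fixed point set. We prove the Borel formula
\[
\dim X-\dim F^1=\sum_H\bigl(\dim F^1(H)-\dim F^1\bigr),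
\]
where $H$ runs over the subtori of corank $1$ and $F^1(H)$ is the component of the fixed point set of $H$ containing $F^1$. The proof restricts the action to the $p^k$-torsion subgroups of $T$. As $k$ grows, these produce weights that are a priori only $p$-adic characters. A stabilization argument for fixed point sets shows that each of them has, on the $p$-power torsion of $T$, the same kernel as a genuine character of $T$. The method describes the dimensions of the fixed components of all $p$-toral subgroups.
\end{abstract}

\section{The question and the results}

\subsection*{Weights read off from fixed point sets}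
Let a torus $T$ act linearly on a real vector space $V$. Then $V=V^T\oplus\bigoplus_\chi V_\chi$, where $\chi$ runs over the nontrivial characters of $T$ up to sign. If $V_\chi\ne0$, a subtorus $H$ of corank $1$ acts trivially on $V_\chi$ exactly when $H$ is the identity component of $\ker\chi$. So $m(H)=\dim V^H-\dim V^T$ is the total dimension of those $V_\chi$ with $(\ker\chi)_0=H$, and
\[
\dim V-\dim V^T=\sum_H m(H).
\]
For a merely continuous action there is no tangent representation at a fixed point. The numbers $m(H)$ still make sense, and one may ask whether they still account for the whole dimension of the space.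

Let $p$ be a prime or zero, and let $\mathbb F_p$ be the field with $p$ elements, with $\mathbb F_0=\mathbb Q$. Cohomology is \v Cech (sheaf) cohomology, and $\dim$ is cohomological dimension over $\mathbb F_p$ in the sense of Borel. An \emph{$\mathbb F_p$-cohomology manifold} of dimension $n$, in Borel's sense, is a locally compact Hausdorff space of finite cohomological dimension over $\mathbb F_p$ whose local cohomology sheaves $\mathcal H^i$ vanish for $i\ne n$, while $\mathcal H^n$ is locally constant with stalks $\mathbb F_p$; the definition of $\mathcal H^i$ is recalled in Section~\ref{sec:background}. Its dimension is then $n$. We write \emph{$n$-cm} for an $\mathbb F_p$-cohomology manifold of dimension $n$, and \emph{cm} if the dimension is not specified. All actions are continuous, and $F(P)$ denotes the fixed point set of $P$. A \emph{$p$-torus} of rank $r$ is $(\mathbb Z/p)^r$ if $p$ is prime, and an ordinary torus of rank $r$ if $p=0$.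

Let a torus or $p$-torus $T$ act on an $\mathbb F_p$-cohomology manifold $X$ with $F(T)\ne\emptyset$, and let $F^1$ be a component of $F(T)$. For a corank $1$ subtorus (respectively sub-$p$-torus) $H$ of $T$, let $F^1(H)$ be the component of $F(H)$ containing $F^1$, and put
\[
m(H)=\dim F^1(H)-\dim F^1 .
\]
If $m(H)>0$, then $H$ is a nonzero \emph{local weight} at $F^1$ and $m(H)$ is its multiplicity. The \emph{Borel formula} is the equality
\begin{equation}\label{eq:borel}
\dim X-\dim F^1=\sum_{H} m(H),
\end{equation}
where $H$ runs over the nonzero local weights at $F^1$. It is known when $T$ is a $p$-torus, $p$ prime or zero. For a torus acting on an $\mathbb F_p$-cohomology manifold with $p\neq0$, it was known that the formula can fail only if some integral local cohomology groups of $X$ are infinitely generated, in such a way that $X$ is not a rational cohomology manifold. Whether it can fail at all is the problem posed in \cite{problem}. It cannot.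

\begin{theorem}\label{thm:main}
Let $p$ be a prime. If a torus $T$ acts on a connected $n$-cm $X$ with $F(T)\neq\emptyset$, then for every component $F^1$ of $F(T)$
\[
n-\dim F^1=\sum_{H}m(H),
\]
where $H$ runs over the corank $1$ subtori of $T$ with $m(H)>0$.
\end{theorem}

For a circle the only corank $1$ subtorus is trivial, and the formula is a tautology. The first case with content is that of rank $2$.

\subsection*{What the difficulty is}
From now on $p$ is a prime. The natural attempt is to restrict the action to $T_1\cong(\mathbb Z/p)^r$, the subgroup of elements of order dividing $p$, and to use the known formula there. Already linear actions show what goes wrong. The character $z\mapsto z^p$ of a circle is invisible on $T_1$. The characters $x$ and $xy^p$ of $(S^1)^2$ have different kernels but agree on $T_1$. Both defects are cured by passing to the group $T_k$ of elements of order dividing $p^k$, with $k$ large. This has two costs. First, $T_k$ is no longer a $p$-torus, so a Borel formula for general finite abelian $p$-groups is needed; it follows from the case $(\mathbb Z/p)^2$ by induction (Section~\ref{sec:finite}). Second, a compatible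 family of characters of the groups $T_k$ is a homomorphism from $T_\infty=\bigcup_kT_k$ to the circle, and such a homomorphism need not extend to a character of $T$. On $(S^1)^2$ it has the form $(x,y)\mapsto x^\alpha y^\beta$ with $p$-adic integers $\alpha,\beta$. The discrete group $T_\infty$ does act linearly on $\mathbb C$ through such a homomorphism, so continuity of the action of $T$ has to be used.

It enters as follows. Let $P_1\le P_2\le\cdots$ be finite $p$-subgroups of $T$, and let $F^1(P_j)$ be the component of $F(P_j)$ containing $F^1$. These components are connected cohomology manifolds that decrease with $j$. By invariance of domain they are eventually constant, and by continuity their common value is the fixed component of the \emph{closure} of $\bigcup_jP_j$. Only kernels matter for fixed point sets, and the kernel in $T_\infty$ of a nontrivial $p$-adic character has too large a closure unless it is also the kernel in $T_\infty$ of a genuine character. In rank $2$ it is otherwise dense in $T$, and then the supposed weight is no weight. Section~\ref{sec:example} carries this out by hand in the smallest case.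

\subsection*{The stronger form}
The argument runs most smoothly for a slightly larger class of groups and gives more than Theorem~\ref{thm:main}. Let $G$ be a compact abelian Lie group whose component group $G/G_0$ is a finite $p$-group. Thus $G\cong T^r\times A$, with $T^r$ a torus of rank $r$ and $A$ a finite abelian $p$-group. A closed subgroup $P\le G$ is called \emph{$p$-toral} if $P/P_0$ is a finite $p$-group. Let $G$ act on a connected $n$-cm $X$ with $F(G)\neq\emptyset$, and let $F^1$ be a component of $F(G)$. For any subgroup $P\le G$, closed or not, let $F^1(P)$ be the component of $F(P)$ containing $F^1$.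

\begin{theorem}\label{thm:strong}
Let $G$, $X$, $F^1$ be as above. There are finitely many distinct proper closed $p$-toral subgroups $K^1,\dots,K^s$ of $G$, each $G/K^i$ being a circle or a nontrivial cyclic $p$-group, and integers $\mu_i>0$, such that for every closed $p$-toral subgroup $P\le G$
\begin{equation}\label{eq:strong}
\dim F^1(P)-\dim F^1=\sum_{i:\;K^i\supseteq P}\mu_i .
\end{equation}
The pairs $(K^i,\mu_i)$ are uniquely determined by \eqref{eq:strong}. Moreover
\[
\mu_i=\dim F^1(K^i)-\dim F^1(K^{i+}),
\]
where $K^{i+}/K^i$ is the subgroup of order $p$ of $G/K^i$. If $p$ is odd, all $\mu_i$ are even. Conversely, for $p$ odd, every finite list of distinct $K^i$ as above with even $\mu_i>0$ occurs, already for a linear action.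
\end{theorem}

Theorem~\ref{thm:main} follows by comparing \eqref{eq:strong} for $P=1$ with \eqref{eq:strong} for the corank $1$ subtori $P=H$; see Section~\ref{sec:proofs}.

So, as far as dimensions of fixed components of $p$-toral groups are concerned and for $p$ odd, the action looks near $F^1$ like a linear one. If $G$ is a torus, every $G/K^i$ is a circle and $H=(K^i)_0$ is a corank $1$ subtorus. Then $K^i/H$ is a finite $p$-subgroup of the circle $G/H$, so $K^i=\ker(p^a\chi_H)$ for some $a\ge0$, where $\chi_H$ is the primitive character with kernel $H$, unique up to sign, and characters are written additively. Thus \eqref{eq:strong} refines each local weight $H$ into characters $p^a\chi_H$. No hypothesis on the integral or rational local cohomology of $X$ is used.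

\section{Background}\label{sec:background}

\subsection*{Cohomology manifolds}
Let $H^*_c$ denote cohomology with compact supports and coefficients $\mathbb F_p$. A locally compact space $Y$ has $\dim Y\le d$ if and only if $H^j_c(U)=0$ for all $j>d$ and all open $U\subset Y$. Dimension is monotone on closed subsets. The local cohomology sheaf $\mathcal H^i$ of $Y$ is the sheaf generated by the presheaf $U\mapsto\operatorname{Hom}(H^i_c(U),\mathbb F_p)$, whose restriction maps are dual to extension by zero.

We use two known theorems.

\begin{fact}[Smith, Borel {\cite[Ch.~V]{borel}}]\label{fact:smith}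
If $\mathbb Z/p$ acts on a $d$-cm $Y$, then every component of the fixed point set is a cm of some dimension $d'\le d$, and $d-d'$ is even if $p$ is odd.
\end{fact}

\begin{fact}[Borel formula for $(\mathbb Z/p)^2$]\label{fact:borel}
Let $E\cong(\mathbb Z/p)^2$ act on a connected $d$-cm $Y$, let $Y^1$ be a component of $F(E)$, and let $Y^1(C)$ be the component of $F(C)$ containing $Y^1$. Then
\[
d-\dim Y^1=\sum_{C\le E,\ |C|=p}\bigl(\dim Y^1(C)-\dim Y^1\bigr).
\]
\end{fact}

We also use invariance of domain, in the following form.

\begin{lemma}\label{lem:domain}
Let $M\subset N$ be a nonempty closed subset. If $M$ and $N$ are cm's of the same dimension $d$ and $N$ is connected, then $M=N$.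
\end{lemma}

\begin{proof}
For a $d$-cm $Y$ and $U\subset Y$ open, put $\mathcal O_Y(U)=\operatorname{Hom}(H^d_c(U),\mathbb F_p)$. We first show that this presheaf is already a sheaf. Since $H_c^{d+1}$ vanishes on open subsets of $Y$, the Mayer--Vietoris sequence
\[
H^d_c(U\cap U')\to H^d_c(U)\oplus H^d_c(U')\to H^d_c(U\cup U')\to0
\]
is exact. Dualizing, we get the sheaf condition for covers by two open sets, and by induction for finite covers. Since $H^d_c$ commutes with directed unions of open sets, $\mathcal O_Y$ turns directed unions into inverse limits, and the sheaf condition follows for all covers. Hence $\mathcal O_Y$ is the sheaf $\mathcal H^d$ of $Y$; it is locally constant with stalks $\mathbb F_p$.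

For $V\subset N$ open, the sequence
\[
H^d_c(V\setminus M)\to H^d_c(V)\to H^d_c(V\cap M)\to H^{d+1}_c(V\setminus M)=0
\]
of the closed subset $V\cap M$ of $V$ is exact. Its dual is an exact sequence, natural in $V$,
\[
0\to\mathcal O_M(V\cap M)\to\mathcal O_N(V)\to\mathcal O_N(V\setminus M).
\]
So a section of $\mathcal O_M$ over $V\cap M$ is the same as a section of $\mathcal O_N$ over $V$ that vanishes off $M$. Suppose now that $M$ is not open in $N$, and choose $x\in M\cap\overline{N\setminus M}$. Since $\mathcal O_M$ has nonzero stalk at $x$, there are an open neighborhood $V$ of $x$ in $N$ and a section $\sigma\in\mathcal O_M(V\cap M)$ with nonzero germ at $x$. Shrinking $V$, we may assume that $\mathcal O_N$ is constant on $V$. The image $\tau\in\mathcal O_N(V)$ of $\sigma$ is then a locally constant function on $V$ that vanishes on $V\setminus M$. As $x\in\overline{V\setminus M}$, it vanishes on a neighborhood $V'\subset V$ of $x$. By naturality $\sigma|_{V'\cap M}$ maps to $\tau|_{V'}=0$, and by injectivity $\sigma|_{V'\cap M}=0$. This contradicts the choice of $\sigma$. Hence $M$ is open, closed and nonempty in the connected space $N$, so $M=N$.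
\end{proof}

\subsection*{Groups}
For the rest of the paper, $G\cong T^r\times A$, $X$ and $F^1$ are as in Theorem~\ref{thm:strong}. Let
\[
G_k=\{g\in G:\ g^{p^k}=1\},\qquad G_\infty=\bigcup_kG_k .
\]
Each $G_k$ is a finite $p$-group. Every closed subgroup $P\le G$ is isomorphic to $P_0\times B$ with $B$ finite. Its elements of $p$-power order form $P\cap G_\infty$, and the closure of this subgroup corresponds to $P_0\times B_{(p)}$, where $B_{(p)}$ is the $p$-part of $B$. Hence
\begin{equation}\label{eq:dense}
P\text{ is $p$-toral if and only if }P\cap G_\infty\text{ is dense in }P .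
\end{equation}
In particular $G_\infty$ is dense in $G$.

Two facts about finite abelian $p$-groups are used throughout. The subgroups of a cyclic $p$-group form a chain, and a finite abelian $p$-group that is not cyclic contains a copy of $(\mathbb Z/p)^2$. We write $\mathbb Z(p^\infty)\subset S^1$ for the group of roots of unity of $p$-power order. An increasing union of finite cyclic $p$-groups is either a finite cyclic $p$-group or isomorphic to $\mathbb Z(p^\infty)$.

\section{Fixed components of $p$-subgroups}\label{sec:components}

For any subgroup $P\le G$ put $n(P)=\dim F^1(P)$. The set $F^1(P)$ is closed in $X$. Since $X$ is connected, $F^1(1)=X$ and $n(1)=n$; also $F^1(G)=F^1$. The set of $g\in G$ fixing a given point is closed, so $F(P)=F(\overline P)$ and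
\begin{equation}\label{eq:closure}
F^1(P)=F^1(\overline P),\qquad n(P)=n(\overline P).
\end{equation}
This is how continuity of the action enters. If $P\le Q$, then $F^1(Q)\subset F^1(P)$ and $n(Q)\le n(P)$.

\begin{lemma}\label{lem:component}
Let $P\le Q\le G$ be subgroups. Then $F^1(P)$ is $Q$-invariant, and $F^1(Q)$ is the component containing $F^1$ of the fixed point set of $Q/P$ on $F^1(P)$. If $P$ is a finite $p$-group, then $F^1(P)$ is a connected cm.
\end{lemma}

\begin{proof}
Since $G$ is abelian, $Q$ permutes the components of $F(P)$. It fixes $F^1$ pointwise, so it preserves $F^1(P)$. The fixed point set of $Q/P$ on $F^1(P)$ is $F^1(P)\cap F(Q)$. It contains $F^1(Q)$, and since $F^1(Q)$ is a component of the larger set $F(Q)$, it is a component of $F^1(P)\cap F(Q)$.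

If $P$ is a finite $p$-group, take a chain of subgroups from $1$ to $P$ with successive indices $p$. Starting from $F^1(1)=X$, apply Fact~\ref{fact:smith} at each step; by the first part, each new fixed component is a component of the fixed point set of $\mathbb Z/p$ on the previous one.
\end{proof}

Let $K\le L$ be finite $p$-subgroups of $G$ with $L/K\cong(\mathbb Z/p)^2$. Applying Fact~\ref{fact:borel} to the action of $L/K$ on the connected cm $F^1(K)$, and using Lemma~\ref{lem:component} to identify the fixed components, we obtain
\begin{equation}\label{eq:square}
n(K)-n(L)=\sum_{K<M<L}\bigl(n(M)-n(L)\bigr).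
\end{equation}

\begin{lemma}[Stabilization]\label{lem:stable}
Let $P_1\le P_2\le\cdots$ be finite $p$-subgroups of $G$ with union $P_\infty$. Then $F^1(P_j)=F^1(P_\infty)=F^1(\overline{P_\infty})$ for all large $j$. In particular, if $P\le G$ is closed and $p$-toral, then $F^1(P)=F^1(P\cap G_k)$ for all large $k$, and $F^1(P)$ is a connected cm.
\end{lemma}

\begin{proof}
The sets $F^1(P_j)$ are connected cm's, nonempty, closed in $X$ and decreasing. Their dimensions are eventually constant, so by Lemma~\ref{lem:domain} the sets themselves are eventually equal to one set $C$. It is connected, contains $F^1$ and lies in $\bigcap_jF(P_j)=F(P_\infty)$. Hence $C\subset F^1(P_\infty)\subset F^1(P_j)=C$ for large $j$. The equality with $F^1(\overline{P_\infty})$ is \eqref{eq:closure}. For the last statement take $P_k=P\cap G_k$ and use \eqref{eq:dense}.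
\end{proof}

\section{The smallest case by hand}\label{sec:example}

This section is an illustration; the proofs of the theorems do not depend on it. Let $G=T=(S^1)^2$, and suppose that $n(T)<n$ and that $n(P)\in\{n,n(T)\}$ for every finite $p$-subgroup $P$. This holds, for instance, if $p$ is odd and $n-n(T)=2$. Indeed, for $P\le T_k$ with $k$ large we have $n(T_k)=n(T)$, and along a chain of subgroups from $P$ to $T_k$ with indices $p$ each drop in dimension is even.

\emph{The action on $p$-torsion.} Let $P$ be a finite $p$-subgroup. If $n(P)=n$, then $F^1(P)=X$ by Lemma~\ref{lem:domain}. If $n(P)=n(T)$, choose $k$ with $P\le T_k$ and $F^1(T_k)=F^1$, which is possible by Lemma~\ref{lem:stable}; then Lemma~\ref{lem:domain} applied to $F^1\subset F^1(P)$ gives $F^1(P)=F^1$. So with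
\[
N=\{g\in T_\infty:\ g\text{ acts trivially on }X\}
\]
we have $F^1(P)=X$ if $P\subset N$, and $F^1(P)=F^1$ otherwise. Since $F^1(T_k)=F^1\ne X$ for large $k$, we have $N\neq T_\infty$.

\emph{One $p$-adic weight.} Put $N_k=N\cap T_k$. If $T_k/N_k$ were not cyclic, it would contain some $L/N_k\cong(\mathbb Z/p)^2$. Neither $L$ nor any $M$ with $N_k<M<L$ lies in $N$, so \eqref{eq:square} would read $n-n(T)=0$, which is false. Hence all $T_k/N_k$ are cyclic. Then $T_\infty/N$ is an increasing union of cyclic $p$-groups, and it is divisible and nonzero because $T_\infty$ is divisible and $N\ne T_\infty$. So $T_\infty/N\cong\mathbb Z(p^\infty)$, and $N$ is the kernel of a surjection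
\[
\lambda:T_\infty\to\mathbb Z(p^\infty),\qquad \lambda(x,y)=x^\alpha y^\beta,
\]
with $p$-adic integers $\alpha,\beta$, not both $0$. This is all that \eqref{eq:square} can give.

\emph{The weight is genuine.} By continuity $\overline N$ acts trivially on $X$. So $\overline N\neq T$ and $\overline N\cap T_\infty=N$. On the other hand $T_k/N_k$ is cyclic of exponent dividing $p^k$, so $|N_k|\ge p^{2k}/p^k=p^k$, and $\overline N$ is infinite. Therefore $\dim\overline N=1$, the connected group $T/\overline N$ is a circle, and $N$ consists of the elements of $T_\infty$ killed by the genuine character $T\to T/\overline N$.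

\emph{The formula.} Put $H=(\overline N)_0$. Then $F^1(H)=X$ and $m(H)=n-n(T)$. Any other circle subgroup $H'$ is not contained in $\overline N$, so some $g\in H'\cap T_\infty$ lies outside $N$, by density. Thus $F^1\subset F^1(H')\subset F^1(\langle g\rangle)=F^1$ and $m(H')=0$. The Borel formula holds.

\begin{remark}\label{rem:padic}
Let $\beta\notin\mathbb Q$ be a $p$-adic integer, and let the discrete group $T_\infty$ act on $\mathbb C$ through $\lambda(x,y)=xy^\beta$. Finite subgroups act linearly, so all relations \eqref{eq:square} hold. But for every circle $H'=\{(z^a,z^b)\}$, with coprime integers $a,b$, the restriction of $\lambda$ to $H'\cap T_\infty$ is $z\mapsto z^{a+b\beta}$ with $a+b\beta\ne0$, so $H'\cap T_\infty$ fixes only the origin. The analogue of the Borel formula would read $2=0$.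

This action does not come from a continuous action of $T$, because the kernel $\{(y^{-\beta},y):y\in\mathbb Z(p^\infty)\}$ of $\lambda$ is dense in $T$: a continuous action of $T$ in which it acts trivially is trivial, whereas $\lambda\ne1$. To see the density, suppose that the kernel is not dense. Then it is killed by some nontrivial character $x^ay^b$ with $a,b\in\mathbb Z$, so $b=a\beta$. Hence $a\ne0$ and $\beta$ is rational, a contradiction. Thus \eqref{eq:square} alone does not imply the theorem; \eqref{eq:closure} is needed.
\end{remark}

In general there are several weights, and for small $k$ the group $G_k$ need not separate them. The next three sections do the bookkeeping: weights for each finite group, their behavior as $k$ grows, and the passage to closures.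

\section{A Borel formula for finite abelian $p$-groups}\label{sec:finite}

Let $D\le G$ be a finite $p$-subgroup. If $D$ acts linearly, then $n(B)-n(D)$, for $B\le D$, is the total dimension of the isotypic parts of nontrivial characters whose kernel $K$ contains $B$. Here $D/K$ is cyclic and nontrivial. The multiplicity of a kernel $K$ can be recovered from dimensions alone. Let $K^+/K$ be the unique subgroup of order $p$ of $D/K$. The subgroups of $D$ containing $K$ form a chain, so
\begin{equation}\label{eq:plus}
\text{every subgroup of $D$ that properly contains $K$ contains $K^+$.}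
\end{equation}
Hence $n(K)-n(K^+)$ is the total dimension of the isotypic parts of the characters with kernel exactly $K$. For an arbitrary action we take this as the definition: for $K<D$ with $D/K$ cyclic and nontrivial, put
\[
\mu_D(K)=n(K)-n(K^+)\ge0 .
\]

\begin{proposition}\label{prop:finite}
For every $B\le D$,
\begin{equation}\label{eq:finite}
n(B)-n(D)=\sum_{\substack{K\supseteq B\\ D/K\text{ cyclic}\ne1}}\mu_D(K).
\end{equation}
\end{proposition}

\begin{proof}
Let $S_B$ be the right side. We use induction on $|D/B|$. If $D/B$ is cyclic, the groups $K$ that occur form the chain of all subgroups from $B$ up to, but excluding, $D$, and $K^+$ is the successor of $K$ in the chain from $B$ to $D$. The sum telescopes to $n(B)-n(D)$.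

If $D/B$ is not cyclic, choose $E$ with $B\le E\le D$ and $E/B\cong(\mathbb Z/p)^2$. Let $K\supseteq B$ with $D/K$ cyclic and nontrivial. Then $K\cap E\ne B$, because $E/(K\cap E)$ embeds in the cyclic group $D/K$. So either $K\supseteq E$, or $K\cap E=C$ for exactly one $C$ with $B<C<E$. For a given $C$, the condition $K\cap E=C$ means that $K\supseteq C$ and $K\not\supseteq E$, since $C$ has index $p$ in $E$. The $K$ with $K\cap E=C$ therefore contribute $S_C-S_E$, and
\begin{align*}
S_B&=S_E+\sum_{B<C<E}(S_C-S_E)\\
&=n(E)-n(D)+\sum_{B<C<E}\bigl(n(C)-n(E)\bigr)=n(B)-n(D),
\end{align*}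
by the induction hypothesis for $E$ and the groups $C$, and by \eqref{eq:square} for $B\le E$.
\end{proof}

\section{Letting $k$ grow}\label{sec:threads}

By Lemma~\ref{lem:stable} there is $k_0$ such that $n(G_k)=n(G)$ and $A\subset G_k$ for all $k\ge k_0$. For $k\ge k_0$ let $W_k$ be the set of weights seen by $G_k$:
\[
W_k=\{K<G_k:\ G_k/K\text{ cyclic}\ne1,\ \mu_k(K)>0\},\qquad \mu_k=\mu_{G_k}.
\]
For a subgroup $K$ considered at level $k$, the group $K^+$ is formed in $D=G_k$. How are $W_{k+1}$ and $W_k$ related? In the linear action of $(S^1)^2$ on $\mathbb C^2$ by the characters $x$ and $xy^p$, the set $W_1$ has the single element $\{x=1\}$, with multiplicity $4$, whereas $W_2$ consists of $\{x=1\}$ and $\{xy^p=1\}$, with multiplicity $2$ each. Both elements of $W_2$ meet $T_1$ in the element of $W_1$. So weights split as $k$ grows, and their total multiplicity is preserved. This is the general pattern, and since the total is bounded, splitting must stop.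

\begin{proposition}\label{prop:threads}
There are $k_1\ge k_0$, an integer $s\ge0$ and integers $\mu_1,\dots,\mu_s>0$ such that for every $k\ge k_1$ one can write $W_k=\{K^1_k,\dots,K^s_k\}$ with distinct $K^i_k$,
\[
K^i_{k+1}\cap G_k=K^i_k,\qquad \mu_k(K^i_k)=\mu_i ,
\]
and, for every $B\le G_k$,
\begin{equation}\label{eq:level}
n(B)-n(G)=\sum_{i:\;B\subset K^i_k}\mu_i .
\end{equation}
\end{proposition}

\begin{proof}
Let $k\ge k_0$. By \eqref{eq:finite} with $D=G_k$ and $B=1$,
\[
\sum_{K\in W_k}\mu_k(K)=n-n(G),\qquad\text{so}\qquad |W_k|\le n-n(G).
\]

Let $J<G_k$ with $G_k/J$ cyclic and nontrivial, and form $J^+$ in $G_k$. Subtract \eqref{eq:finite} for $D=G_{k+1}$, $B=J^+$ from \eqref{eq:finite} for $D=G_{k+1}$, $B=J$. The left side becomes $n(J)-n(J^+)=\mu_k(J)$. What remains on the right, apart from zero terms, are the $K\in W_{k+1}$ with $K\supseteq J$ and $K\not\supseteq J^+$. For these, $K\cap G_k$ contains $J$ but not $J^+$, so $K\cap G_k=J$ by \eqref{eq:plus}. Conversely, $K\cap G_k=J$ implies both conditions. Hence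
\begin{equation}\label{eq:split}
\mu_k(J)=\sum_{K\in W_{k+1},\;K\cap G_k=J}\mu_{k+1}(K).
\end{equation}

We claim that $K\mapsto K\cap G_k$ is a surjection $W_{k+1}\to W_k$. Let $K\in W_{k+1}$. If $K\supseteq G_k$, then $n(K)\le n(G_k)=n(G_{k+1})\le n(K^+)$, contradicting $\mu_{k+1}(K)>0$; this is where the choice of $k_0$ is used. So $K\cap G_k\ne G_k$, and $G_k/(K\cap G_k)$ is cyclic because it embeds in $G_{k+1}/K$. By \eqref{eq:split}, $\mu_k(K\cap G_k)\ge\mu_{k+1}(K)>0$, so $K\cap G_k\in W_k$. If $J\in W_k$, then the left side of \eqref{eq:split} is positive, so some $K\in W_{k+1}$ satisfies $K\cap G_k=J$.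

The numbers $|W_k|$ are thus nondecreasing and bounded, so there is $k_1\ge k_0$ such that the surjections are bijections for $k\ge k_1$. By \eqref{eq:split} they then preserve multiplicities. This gives the threads $K^i_k$ and the numbers $\mu_i$. Finally, \eqref{eq:level} is \eqref{eq:finite} for $D=G_k$, since $n(G_k)=n(G)$.
\end{proof}

\section{The weights are genuine}\label{sec:genuine}

For each $i$ put
\[
K^i_\infty=\bigcup_{k\ge k_1}K^i_k,\qquad K^i=\overline{K^i_\infty}.
\]
Then $K^i_\infty\cap G_k=K^i_k$ for $k\ge k_1$. The group $K^i$ is $p$-toral by \eqref{eq:dense}, since $K^i_\infty\subset K^i\cap G_\infty$ is dense in $K^i$. Closing up might add new torsion: in Remark~\ref{rem:padic} the closure of the kernel is all of $T$. Stabilization excludes this. By Lemma~\ref{lem:stable},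
\begin{equation}\label{eq:stab}
n(K^i_k)=n(K^i)\qquad\text{for all large }k,
\end{equation}
whereas $\mu_i>0$ says that $n$ drops as soon as $K^i_k$ is enlarged inside $G_k$.

\begin{proposition}\label{prop:genuine}
\begin{enumerate}
\item[(a)] $K^i\ne G$.
\item[(b)] $K^i\cap G_\infty=K^i_\infty$. Hence $K^i\cap G_k=K^i_k$ for $k\ge k_1$, and $K^1,\dots,K^s$ are distinct.
\item[(c)] $G/K^i$ is a circle or a nontrivial cyclic $p$-group.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) For large $k$, by \eqref{eq:stab}, $n(K^i)=n(K^i_k)>n((K^i_k)^+)\ge n(G_k)=n(G)$.

(b) Suppose some $g\in K^i\cap G_\infty$ is not in $K^i_\infty$. For all large $k$ the group $J_k=K^i\cap G_k$ contains $g$, so it contains $K^i_k$ properly, and $J_k\supseteq(K^i_k)^+$ by \eqref{eq:plus}. Since $J_k\le K^i$, we get, for large $k$,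
\[
n(K^i)\le n(J_k)\le n((K^i_k)^+)<n(K^i_k)=n(K^i),
\]
a contradiction. Intersecting with $G_k$ gives $K^i\cap G_k=K^i_\infty\cap G_k=K^i_k$, and these groups are distinct for different $i$.

(c) Let $t=\dim K^i$, and let $c$ be the number of components of $K^i$. As $K^i$ is the product of a torus of rank $t$ and a group of order $c$, its subgroup $K^i\cap G_k$ of elements of order dividing $p^k$ has order at most $c\,p^{kt}$. For $k\ge k_1$ we have $A\subset G_k$, so $|G_k|=p^{kr}|A|$. The cyclic group $G_k/K^i_k$ has exponent dividing $p^k$, hence order at most $p^k$. With (b),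
\[
p^{k(r-1)}|A|\le|K^i_k|=|K^i\cap G_k|\le c\,p^{kt}\qquad\text{for all }k\ge k_1,
\]
so $t\ge r-1$. By (b), the image of $G_k$ in $G/K^i$ is $G_k/K^i_k$ for $k\ge k_1$. So the image $I$ of $G_\infty$ is an increasing union of cyclic $p$-groups, and $I$ is dense in $G/K^i$.

If $t=r$, then $G/K^i$ is finite, hence equal to $I$. It is a cyclic $p$-group, nontrivial by (a).

If $t=r-1$, then $G/K^i\cong S^1\times B$ with $B$ finite. Being dense in an infinite Hausdorff group, $I$ is infinite, so $I\cong\mathbb Z(p^\infty)$ is divisible. Its projection to the finite group $B$ is trivial, and by density $B=1$. Thus $G/K^i$ is a circle.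
\end{proof}

The counting in (c) cannot be replaced by density alone: for irrational $\beta$ the torus $(S^1)^2$ contains the dense subgroup $\{(y^{-\beta},y)\}\cong\mathbb Z(p^\infty)$ of Remark~\ref{rem:padic}.

\section{Proofs of the theorems}\label{sec:proofs}

\subsection*{Formula \eqref{eq:strong}}
Let $P\le G$ be closed and $p$-toral, and put $P_k=P\cap G_k$. By Lemma~\ref{lem:stable} and \eqref{eq:level}, for large $k$,
\[
n(P)-n(G)=n(P_k)-n(G)=\sum_{i:\;P_k\subset K^i_k}\mu_i .
\]
Fix $i$. If $P\subset K^i$, then $P_k\subset K^i\cap G_k=K^i_k$ for all $k\ge k_1$, by Proposition~\ref{prop:genuine}(b). If $P\not\subset K^i$, then $P\cap G_\infty\not\subset K^i$, because $P\cap G_\infty$ is dense in $P$ and $K^i$ is closed; so $P_k\not\subset K^i_k$ for all large $k$. As there are finitely many $i$, we get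
\[
n(P)-n(G)=\sum_{i:\;P\subset K^i}\mu_i,
\]
which is \eqref{eq:strong}. Together with Proposition~\ref{prop:genuine} this is the existence statement of Theorem~\ref{thm:strong}.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G=T$ have rank $r$. If $r=0$, both sides are $0$. Let $r\ge1$. Each $T/K^i$ is connected, hence a circle, so $H^i=(K^i)_0$ is a corank $1$ subtorus. For any corank $1$ subtorus $H$, the inclusion $H\subset K^i$ means $H\subset H^i$, because $H$ is connected, and this means $H=H^i$, because the ranks are equal. Subtori are $p$-toral, so \eqref{eq:strong} with $P=H$ gives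
\[
m(H)=\dim F^1(H)-\dim F^1=\sum_{i:\;H^i=H}\mu_i .
\]
In particular only finitely many $H$ have $m(H)>0$. Summing over $H$ and using \eqref{eq:strong} with $P=1$, we obtain
\[
\sum_Hm(H)=\sum_{i=1}^s\mu_i=n-\dim F^1. \qedhere
\]
\end{proof}

\begin{proof}[Proof of the remaining parts of Theorem~\ref{thm:strong}]
\emph{Uniqueness.} The difference of two systems satisfying \eqref{eq:strong} is a relation $\sum_{i:\,L^i\supseteq P}c_i=0$, valid for all closed $p$-toral $P$, with finitely many distinct closed $p$-toral $L^i$. If some $c_i$ is nonzero, let $L^j$ be maximal under inclusion among the $L^i$ with $c_i\neq0$. Taking $P=L^j$ gives $c_j=0$, a contradiction.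

\emph{Multiplicity.} The group $K^{i+}$ is $p$-toral, because it is an extension of the $p$-toral group $K^i$ by a group of order $p$. By \eqref{eq:strong}, $n(K^i)-n(K^{i+})$ is the sum of the $\mu_j$ with $K^j\supseteq K^i$ and $K^j\not\supseteq K^{i+}$. For such $j$ the quotient $K^j/K^i$ of the $p$-toral group $K^j$ is a closed $p$-toral subgroup of $G/K^i$, which is a circle or a cyclic $p$-group. A closed $p$-toral subgroup of a circle is the whole circle or a finite cyclic $p$-group. In all cases $K^j/K^i$ is trivial or contains the subgroup $K^{i+}/K^i$ of order $p$. The latter is excluded, so $K^j=K^i$ and $j=i$. Hence $n(K^i)-n(K^{i+})=\mu_i$.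

\emph{Parity.} By Lemma~\ref{lem:stable}, $F^1(K^i)$ is a connected cm. By Lemma~\ref{lem:component}, $K^{i+}/K^i\cong\mathbb Z/p$ acts on it, and $F^1(K^{i+})$ is a component of the fixed point set. If $p$ is odd, then $\mu_i=n(K^i)-n(K^{i+})$ is even by Fact~\ref{fact:smith}.

\emph{Converse.} Let $p$ be odd, and let distinct $K^i$ as in the theorem and even $\mu_i>0$ be given. Choose characters $\chi_i:G\to G/K^i\hookrightarrow S^1$ with kernels $K^i$, and let $G$ act linearly on $\mathbb R^d\oplus\bigoplus_i\mathbb C_{\chi_i}^{\mu_i/2}$ for any $d\ge0$, trivially on $\mathbb R^d$. For every $P\le G$ the set $F(P)$ is a linear subspace of dimension $d+\sum_{i:\,K^i\supseteq P}\mu_i$; it is connected, so $F^1(P)=F(P)$. As all $K^i$ are proper, $F^1=F(G)=\mathbb R^d$. So \eqref{eq:strong} holds with exactly these data.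
\end{proof}

\begin{thebibliography}{9}
\bibitem{borel} Borel et al., \emph{Seminar on Transformation Groups}.
\bibitem{problem} Source of the problem: \url{https://www.duo.uio.no/bitstream/handle/10852/44034/1975-15.pdf?isAllowed=y&sequence=3}
\end{thebibliography}

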